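# Isometric actions on Banach spaces without $\ell_1$: an abelian Polish group with none but the trivial one

## The guess "always": $\mathbb R$, metrizable abelian groups, and $c_0$

Every topological group in these notes is Hausdorff. We ask how nice a Banach space can be if a given group is to act on it faithfully by isometries, and the first guess will be that one can always choose a rather nice one. Here are the notions.

**Definition.** A Banach space $V$ is *Rosenthal* if no subspace of $V$ is topologically isomorphic to $\ell_1$.

For example, $\ell_2$ and $c_0$ are Rosenthal. More generally every space with separable dual is Rosenthal: the dual of a subspace is a quotient of the dual, hence separable, while $\ell_1^*=\ell_\infty$ is not separable. The spaces $\ell_1$ and $C[0,1]$ are not Rosenthal; the latter contains every separable Banach space. Rosenthal's theorem says that $V$ is Rosenthal if and only if every bounded sequence in $V$ has a weakly Cauchy subsequence.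

**Definition.** For a Banach space $V$, $Is(V)$ is the group of linear isometries of $V$ onto $V$ with the strong operator topology: $T_\alpha\to T$ means $\|T_\alpha w-Tw\|\to0$ for every $w\in V$. This is a Hausdorff topological group. A topological group $G$ is *Rosenthal representable* if there are a Rosenthal space $V$ and a continuous homomorphism $h:G\to Is(V)$ that is a topological embedding.

**Definition.** $Tame(G)$ is the algebra of tame functions on $G$. We use it only through a known description: $f\in Tame(G)$ if and only if there are a Rosenthal space $V$, a continuous homomorphism $h:G\to Is(V)$, $v\in V$ and $\psi\in V^*$ with $f(g)=\psi(h(g)v)$ for all $g\in G$. We say that $Tame(G)$ *determines the topology* of $G$ if the topology of $G$ is the weakest one that makes all functions in $Tame(G)$ continuous.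

The question has two parts: is every topological group $G$ (abelian or not) Rosenthal representable, and does $Tame(G)$ always determine the topology of $G$? The first guess is "yes, twice", and there are reasons for it. The analogous statement with weakly almost periodic functions in place of tame ones is known to fail: $WAP(G)$ consists only of constants for $G=H_+[0,1]$, and $c_0$ is not reflexively representable. But $H_+[0,1]$ is known to be Rosenthal representable. Let us test the guess by hand.

**The group $\mathbb R$.** Let $(\tau_sf)(t)=f(t-s)$ on $L_2(\mathbb R)$; translation is strongly continuous. With $\xi=1_{[0,1]}$,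
$$\langle\tau_s\xi,\tau_p\xi\rangle=\max(1-|s-p|,0),\qquad \|\tau_s\xi-\xi\|_2^2=2-2\max(1-|s|,0)=2\min(|s|,1).\tag{1}$$
The second formula shows that $\|\tau_s\xi-\xi\|\to0$ forces $s\to0$, so $s\mapsto\tau_s$ is an embedding. The first shows that $f_p(s)=\max(1-|s-p|,0)$ is tame, and $\{f_p>1-\varepsilon\}=(p-\varepsilon,p+\varepsilon)$ for $0<\varepsilon\le1$, so $Tame(\mathbb R)$ determines the topology. Both guesses hold.

**Abelian groups with an invariant metric $d$.** Let $BUC(G)$ be the bounded uniformly continuous functions with the sup norm and $(h(g)f)(x)=f(x+g)$. Uniform continuity of $f$ gives $\|h(g)f-f\|\to0$ as $g\to0$. For $f_0(x)=\min(d(x,0),1)$ we have $\|h(g)f_0-f_0\|\ge|f_0(g)-f_0(0)|=\min(d(g,0),1)$, so $h$ is a topological embedding. Such a group therefore always embeds in $Is(V)$ for *some* Banach space $V$; all the content of the question is in the word Rosenthal.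

**The additive group $c_0$.** Let $V=c(L_2(\mathbb R))$ be the space of norm convergent sequences $w=(w_n)$ in $L_2(\mathbb R)$ with the sup norm, and write $w_\infty=\lim w_n$. The map $w\mapsto((w_n-w_\infty)_n,w_\infty)$ is an isomorphism of $V$ onto $c_0(L_2(\mathbb R))\oplus L_2(\mathbb R)$, so $V^*$ is isomorphic to $\ell_1(L_2(\mathbb R))\oplus L_2(\mathbb R)$, which is separable. Hence $V$ is Rosenthal. For $x\in c_0$ put
$$(T_xw)_n=\tau_{x_n}w_n .$$
Since $\|\tau_{x_n}w_n-w_\infty\|\le\|w_n-w_\infty\|+\|\tau_{x_n}w_\infty-w_\infty\|\to0$, we have $T_xw\in V$. Clearly $T_x$ is isometric, $T_{x+y}=T_xT_y$, and $T_{-x}$ inverts $T_x$.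

For continuity fix $w$ and $\varepsilon>0$. Choose $N$ with $\|w_n-w_\infty\|<\varepsilon$ for $n>N$, then $\delta>0$ such that $|s|<\delta$ implies $\|\tau_sw_n-w_n\|<\varepsilon$ for $n\le N$ and $\|\tau_sw_\infty-w_\infty\|<\varepsilon$. Then $\|\tau_sw_n-w_n\|<3\varepsilon$ for all $n$ and all $|s|<\delta$, so $\|T_xw-w\|\le3\varepsilon$ if $\|x\|<\delta$. Since $\|T_{x+y}w-T_xw\|=\|T_yw-w\|$, continuity at $0$ gives continuity everywhere. For $v=(\xi,\xi,\dots)$, (1) gives
$$\|T_xv-v\|=\sup_n\|\tau_{x_n}\xi-\xi\|_2=\sqrt{2\min(\|x\|,1)} .\tag{2}$$
If $T_{x_\alpha}\to T_x$, then $\|T_{x_\alpha-x}v-v\|=\|T_{x_\alpha}v-T_xv\|\to0$, so $\|x_\alpha-x\|\to0$ by (2). So $T$ is a topological embedding, and $c_0$ is Rosenthal representable on a space with separable dual.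

This supports the guess once more, but there is a crack. Every functional on $V$ has the form $\varphi(w)=\sum_n\langle\varphi_n,w_n-w_\infty\rangle+\langle\varphi_\infty,w_\infty\rangle$ with $\sum\|\varphi_n\|<\infty$. For $R>0$ and the unit vectors $e_n\in c_0$, $T_{Re_n}w$ differs from $w$ only at the $n$-th place, so $|\varphi(T_{Re_n}w)-\varphi(w)|\le2\|w\|\,\|\varphi_n\|\to0$. No coefficient of this faithful representation notices that $Re_n$ stays away from $0$. An embedding uses the norm of $V$; a coefficient sees only its weak topology. The two parts of the question may have different answers, and in the end both guesses are wrong.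

## Statements and conventions

**Theorem A.** There is a discrete subgroup $\Gamma$ of the Banach space $c_0$ such that the nontrivial abelian Polish group $G=c_0/\Gamma$ has the following property: every continuous homomorphism $h:G\to Is(V)$ with $V$ Rosenthal is trivial. Consequently $Tame(G)=\{\text{constants}\}$. Hence $G$ is not Rosenthal representable, and $Tame(G)$ does not determine the topology of $G$ (it does not even separate points).

**Theorem B.** Let $c_0$ be the additive group of the real Banach space $c_0$.

1. For every $R>0$, $0$ lies in the closure of the sphere $\{z:\|z\|=R\}$ in the weakest topology making all functions of $Tame(c_0)$ continuous. So $Tame(c_0)$ does not determine the topology of $c_0$.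
2. Nevertheless $c_0$ is Rosenthal representable, even on a space with separable dual.

**Corollary C.**

1. If a topological group $K$ contains a topological copy of $G$, then $K$ is not Rosenthal representable and $Tame(K)$ does not determine its topology. This applies to the universal Polish groups $\mathrm{Homeo}([0,1]^{\mathbb N})$ and $Is(\mathbb U)$.
2. Every topological group embeds in a minimal, Roelcke precompact topological group $K$ with $Tame(K)=\{\text{constants}\}$. Also $Tame(Is(\mathbb U_1))=\{\text{constants}\}$, where $\mathbb U_1$ is the Urysohn space of diameter $1$.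

Part 2 of Theorem B was proved in the previous section.

All Banach spaces are treated as real ones, and this costs nothing. If $V$ is complex and contains no complex $\ell_1$, then by Rosenthal's theorem in Dor's complex version every bounded sequence in $V$ has a weakly Cauchy subsequence. The underlying real space then contains no real $\ell_1$, because no subsequence $(b_{n_k})$ of the $\ell_1$-basis is weakly Cauchy: an element of $\ell_\infty$ equal to $(-1)^k$ at $n_k$ separates, and it extends by Hahn–Banach. The real and imaginary parts of a complex coefficient are coefficients of the same representation on the real space.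

For $x\in c_0$ let $\operatorname{supp}x=\{n:x_n\ne0\}$; $c_{00}$ is the set of finitely supported vectors and $(e_n)$ is the unit vector basis. For $r>0$, $m\ge0$ put
$$D^r_m=\{x\in c_{00}:\ \|x\|\le r,\ \operatorname{supp}x\subset(m,\infty)\}.$$
We regard $V$ as a subspace of $V^{**}$, and $\overline{\,\cdot\,}^{w*}$ is closure in $\sigma(V^{**},V^*)$. If $S\in Is(V)$, then $S^{**}$ is an isometry of $V^{**}$ and a weak\* homeomorphism, with inverse $(S^{-1})^{**}$.

## One isometry shared by all $e_n$, and the group $c_0/\Lambda$

To refute the guess we look for relations that a Rosenthal space cannot tolerate. Let $\Lambda\subset c_0$ be the subgroup generated by the vectors $e_n-e_1$, $n\ge2$. A nonzero element $\sum_{n\ge2}m_n(e_n-e_1)$ has the nonzero integer $m_n$ as its $n$-th coordinate for some $n$, so its norm is at least $1$. Thus $\Lambda$ is discrete, hence closed, and $G_1=c_0/\Lambda$ is a Hausdorff group with invariant metric $d(\pi(x),\pi(y))=\inf_{\lambda\in\Lambda}\|x-y-\lambda\|$. The element $e_1+\sum m_n(e_n-e_1)$ has norm $1$ if all $m_n=0$ and norm at least $1$ otherwise, so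
$$\|x\|\ge1\quad\text{for all }x\in e_1+\Lambda,\qquad d(\pi(e_1),0)=1 .\tag{3}$$
In $G_1$ all the $e_n$ become one nonzero element. A homomorphism from $G_1$ to $Is(V)$ is a homomorphism $T$ from $c_0$ that is trivial on $\Lambda$; in particular $T_{e_n}$ does not depend on $n$. The engine of the lecture is that such a coincidence is fatal.

**Lemma 1.** Let $V$ be a Rosenthal space and $T:c_0\to Is(V)$, $x\mapsto T_x$, a continuous homomorphism. Suppose $T_{e_n}=S$ does not depend on $n$. Then $S=I$.

Granting this, every Rosenthal representation of $G_1$ kills $\pi(e_1)\ne0$, so $G_1$ is not Rosenthal representable, and its tame functions do not separate $\pi(e_1)$ from $0$.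

The hypothesis on $V$ cannot be dropped. On $V=BUC(G_1)$ the embedding $h$ of the first section gives $T_x=h(\pi(x))$ with $T_{e_n}=h(\pi(e_1))\neq I$. So the proof of Lemma 1 must really use the absence of $\ell_1$.

## Midpoint shifts, and the two places where they jam

Let $T,S$ be as in Lemma 1, fix $v\in V$, and let $\omega(r)=\sup_{\|x\|\le r}\|T_xv-v\|$. By strong continuity $\omega(r)\to0$ as $r\to0$. A sufficient criterion for $S v$ to be near $v$ is this: if some $\theta\in V^{**}$ lies both in $\overline{\{T_yv:\|y\|\le r\}}^{w*}$ and in $\overline{\{ST_zv:\|z\|\le r\}}^{w*}$, then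
$$\|Sv-v\|\le2\omega(r).\tag{4}$$
Indeed $v+\omega(r)B_{V^{**}}$ and $Sv+\omega(r)B_{V^{**}}$ are weak\* closed and contain the two sets, so $\|\theta-v\|\le\omega(r)$ and $\|\theta-Sv\|\le\omega(r)$. We want this for arbitrarily small $r$.

**First attempt: exact equalities.** Suppose $T_yv=ST_zv$ with $\|y\|,\|z\|\le r$ and *disjoint supports*. Apply $T_{-(y+z)/2}$; it commutes with $S=T_{e_1}$, and we get
$$T_{(y-z)/2}v=ST_{(z-y)/2}v,\qquad \big\|\tfrac12(y-z)\big\|\le\tfrac r2 .$$
The radius is halved. We can start with $y=e_1$, $z=0$ and reach $(\frac12e_1,-\frac12e_1)$. There it jams: the new pair has equal supports and midpoint $0$. No clever algebra will help. For the representation on $BUC(G_1)$ and $v=f_0=\min(d(\cdot,0),1)$, the equality $T_yv=ST_zv$ says $f_0(x+\pi(y))=f_0(x+\pi(e_1+z))$ for all $x$. At $x=-\pi(y)$ it gives $y-z\in e_1+\Lambda$, so $\|y\|+\|z\|\ge1$ by (3). Exact equalities stop at $r=\frac12$.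

**Second attempt: equality in the limit.** We have not used that there are infinitely many $e_n$. By Rosenthal's theorem, $(T_{e_n/2}v)_n$ has a weakly Cauchy subsequence, that is, $T_{e_{n_i}/2}v\to\theta$ weak\* for some $\theta\in V^{**}$. Since $T_{e_n/2}=ST_{-e_n/2}$, the vectors $y_i=\frac12e_{n_{2i}}$ and $z_i=-\frac12e_{n_{2i+1}}$ satisfy
$$T_{y_i}v\to\theta,\qquad ST_{z_i}v\to\theta ,$$
and now the supports are disjoint. Shift by $-\frac12(y_i+z_i)$ and the norms drop to $\frac14$. But is the equality of limits preserved? The differences $T_{y_i}v-ST_{z_i}v$ are weakly null, and we apply to them isometries that vary with $i$. That can destroy weak convergence: in $L_2[0,1]$ the Rademacher functions $r_n$ are weakly null, multiplication by $r_n$ is an isometry $R_n$, and $R_nr_n=1$ for every $n$. This is the exact place where the attempt fails.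

**The way past.** Use *one* shift for all $i$: for $k>m$ let $H^m_k=-\frac12\sum_{m<i\le k}(y_i+z_i)$. Because supports are disjoint, adding this single vector turns every $y_i$ and every $z_i$ with $m<i\le k$ into a vector of half the norm. Its norm stays bounded as $k\to\infty$; this is what $c_0$ gives us. Then let $k\to\infty$ by a weak\* limit on the dual side, obtaining one operator $u$ on $V^*$, and move $\theta$ to $\theta\circ u$. This functional depends on $\theta$ and not on the sequence that converges to it, so both sequences have the same shifted limit.

One obstacle is left. The new functional is an iterated limit, so it comes with a net and not with a sequence. For the next halving we need *sequences* that converge to it, because $H^m_k$ has to contain $-\frac12y_i$ for all $i$ from some point on. A net cannot be used in its place: $H$ must absorb the terms of the net one at a time, in disjoint blocks, so only countably many of them get used, and a countable part of a convergent net need not converge. This is where Rosenthal spaces have to enter.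

## Weak\* sequences in the bidual

**Fact (Odell–Rosenthal, Bourgain–Fremlin–Talagrand).** Let $V$ be a separable Rosenthal space, $B\subset V^{**}$ bounded, $\theta\in\overline B^{w*}$. Then some sequence in $B$ converges weak\* to $\theta$.

This is assembled from two theorems. By Odell–Rosenthal (Israel J. Math. 20 (1975)) every element of $V^{**}$ is a weak\* limit of a sequence from $V$. View elements of $V^{**}$ as functions on $(B_{V^*},w^*)$, which is compact metrizable since $V$ is separable. Elements of $V$ are continuous there, so all elements of $V^{**}$ are Baire-1 functions. Weak\* convergence of bounded nets is pointwise convergence on $B_{V^*}$, so multiples of $B_{V^{**}}$ are pointwise compact sets of Baire-1 functions. By Bourgain–Fremlin–Talagrand (Amer. J. Math. 100 (1978)) the Baire-1 functions on a Polish space form an angelic space in the pointwise topology; in particular, inside a compact set of them, each point of the closure of a set is the limit of a sequence from that set.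

For $V=c_0$, the element $\theta=(1,1,\dots)\in\ell_\infty=V^{**}$ is the weak\* limit of $e_1+\dots+e_n$. For $V=\ell_1$ the Fact fails: a sequence in $\ell_1$ that converges weak\* in $V^{**}$ is weakly Cauchy, hence norm convergent by Schur's theorem, so no $\theta\in V^{**}\setminus V$ is reached from $V$, although $B_V$ is weak\* dense in $B_{V^{**}}$.

We need a version for decreasing sequences of sets. If $V^*$ is separable, bounded sets of $V^{**}$ are weak\* metrizable and one takes $b_m\in B_m$ at distance less than $1/m$ from $\theta$. In general there is no metric, and a small perturbation replaces it.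

**Lemma 2.** Let $V\ne0$ be separable Rosenthal, $B_1\supset B_2\supset\cdots$ subsets of a bounded set in $V$, and $\theta\in\bigcap_m\overline{B_m}^{w*}$. Then there are $b_m\in B_m$ with $b_m\to\theta$ weak\*.

*Proof.* **Step 1: mark each level.** By the Fact choose for each $m$ a sequence $(d_{m,j})_j$ in $B_m$ with $d_{m,j}\to\theta$ weak\* as $j\to\infty$. The space $V$ is uncountable, so there is $a\in V\setminus\{0\}$ different from all the countably many elements $m(\theta-d_{m,j})$ of $V^{**}$. Let $C=\{d_{m,j}+a/m:\ m,j\ge1\}$, a bounded set. Letting $j\to\infty$ we see $\theta+a/m\in\overline C^{w*}$ for each $m$, and letting $m\to\infty$ we see $\theta\in\overline C^{w*}$. By the Fact there is a sequence with $d_{m_i,j_i}+a/m_i\to\theta$.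

**Step 2: the mark forces $m_i\to\infty$.** Otherwise, on a subsequence, $m_i=m$ is constant, and $d_{m,j_i}\to\theta-a/m\neq\theta$. If $(j_i)$ were unbounded, a subsequence of $(d_{m,j_i})$ would converge to $\theta$, which is false. So $(j_i)$ is bounded, and on a further subsequence $j_i=j$ is constant. Then $d_{m,j}=\theta-a/m$, that is, $a=m(\theta-d_{m,j})$, contrary to the choice of $a$.

**Step 3: read off the sequence.** Now $a/m_i\to0$, so $d_{m_i,j_i}\to\theta$. Choose $i_1<i_2<\cdots$ with $m_{i_k}\ge k$ and put $b_k=d_{m_{i_k},j_{i_k}}\in B_{m_{i_k}}\subset B_k$. $\square$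

## The common shift and the proof of Lemma 1

First we isolate the mechanism "one shift for all $i$". Fix a free ultrafilter $\mathcal U$ on $\mathbb N$. Every bounded real sequence has a limit along $\mathcal U$, and this limit is linear, depends only on the terms with large index, and is bounded by the supremum of absolute values.

**Lemma 3.** Let $V$ be a Banach space, $T:c_0\to Is(V)$ a homomorphism, $m\ge0$, and $H_k\in c_0$ for $k>m$. Define $u:V^*\to V^*$ by
$$(u\psi)(w)=\lim_{k\to\mathcal U}\psi(T_{H_k}w)\qquad(w\in V).$$
Then $u$ is a linear contraction. If $(p_i)$ is a bounded sequence in $V$ with $p_i\to\theta\in V^{**}$ weak\*, then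
$$\theta\circ u\in\overline{\{T_{H_k}p_i:\ m<i\le k\}}^{w*},\qquad\|\theta\circ u\|\le\|\theta\|.$$

*Proof.* Since $|\psi(T_{H_k}w)|\le\|\psi\|\|w\|$, $u\psi$ is a functional of norm at most $\|\psi\|$; linearity in $\psi$ is clear. So $\theta\circ u\in V^{**}$ and $\|\theta\circ u\|\le\|\theta\|$. For every $\psi\in V^*$, weak\* convergence tested on the functional $u\psi$ gives
$$(\theta\circ u)(\psi)=\theta(u\psi)=\lim_i\,(u\psi)(p_i)=\lim_i\lim_{k\to\mathcal U}\psi(T_{H_k}p_i).$$
Given $\psi_1,\dots,\psi_l$ and $\varepsilon>0$, choose one $i>m$ with $|(u\psi_q)(p_i)-(\theta\circ u)(\psi_q)|<\varepsilon/2$ for all $q$. For this $i$, the set of $k$ with $|\psi_q(T_{H_k}p_i)-(u\psi_q)(p_i)|<\varepsilon/2$ for all $q$ belongs to $\mathcal U$. As $\mathcal U$ is free, this set is infinite, so it contains some $k\ge i$. For this pair, $|\psi_q(T_{H_k}p_i)-(\theta\circ u)(\psi_q)|<\varepsilon$ for all $q$. $\square$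

The order of choices matters: first $i$, then $k\ge i$, so that the sum defining $H_k$ already contains the $i$-th term.

*Proof of Lemma 1.* **Step 1: reduce to a separable space and set up.** Fix $0\ne v\in V$; we show $Sv=v$. Let $V_0$ be the closed linear span of $\{T_xv:x\in c_0\}$. It is separable because $c_0$ is, it is Rosenthal as a subspace of $V$, and each $T_x$ and its inverse $T_{-x}$ map it into itself, so $T_x$ restricts to an isometry of $V_0$ onto $V_0$. We replace $V$ by $V_0$. With $\omega$ as above, let
$$K^r_m=\overline{\{T_yv:y\in D^r_m\}}^{w*},\qquad A_r=\bigcap_mK^r_m\subset V^{**}.$$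
The $K^r_m$ are weak\* compact and decrease with $m$. As noted for (4), $A_r\subset v+\omega(r)B_{V^{**}}$.

We claim that $A_r\cap S^{**}A_r\ne\emptyset$ for $r=2^{-k}$, $k=0,1,2,\dots$, by induction on $k$.

**Step 2: start at $r=1$.** For $n>m$ we have $e_n\in D^1_m$ and $T_{e_n}v=Sv$. So $Sv\in K^1_m$ for all $m$, that is, $Sv\in A_1$. Also $v=T_0v\in A_1$, so $Sv=S^{**}v\in S^{**}A_1$.

**Step 3: for the passage $r\to r/2$, get two sequences with disjoint supports.** Let $\theta\in A_r\cap S^{**}A_r$. Both $\theta$ and $(S^{**})^{-1}\theta$ lie in $A_r$. Apply Lemma 2 to each of them, with $B_m=\{T_yv:y\in D^r_m\}$. This gives $y_i,z_i\in D^r_i$ with $T_{y_i}v\to\theta$ and $T_{z_i}v\to(S^{**})^{-1}\theta$; applying $S^{**}$ to the latter,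
$$T_{y_i}v\to\theta,\qquad ST_{z_i}v\to\theta\quad(\text{weak\*}).$$
The supports are finite and $\operatorname{supp}y_i,\operatorname{supp}z_i\subset(i,\infty)$. Choosing alternately, each term beyond the supports of all earlier ones, we pass to subsequences for which $y_1,z_1,y_2,z_2,\dots$ have pairwise disjoint supports. The relations $y_i,z_i\in D^r_i$ persist, because indices only grow.

**Step 4: shift both sequences by the same vectors.** For $k>m$ let
$$H^m_k=-\tfrac12\sum_{m<i\le k}(y_i+z_i),$$
let $u_m$ be the operator of Lemma 3 for $(H^m_k)_{k>m}$, and $\theta_m=\theta\circ u_m$. Apply Lemma 3 twice with the same $\theta$ and the same $u_m$: to $p_i=T_{y_i}v$ and to $p_i=ST_{z_i}v$. Since $S=T_{e_1}$ commutes with all $T_x$, we have $T_{H^m_k}ST_{z_i}v=ST_{z_i+H^m_k}v$, and so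
$$\theta_m\in\overline{\{T_{y_i+H^m_k}v:\ m<i\le k\}}^{w*}\cap\overline{\{ST_{z_i+H^m_k}v:\ m<i\le k\}}^{w*}.\tag{5}$$

**Step 5: the norms are halved.** For $m<i\le k$,
$$y_i+H^m_k=\tfrac12y_i-\tfrac12z_i-\tfrac12\sum_{m<j\le k,\ j\ne i}(y_j+z_j).$$
The vectors on the right have disjoint supports in $(m,\infty)$ and norms at most $r/2$. Hence $y_i+H^m_k\in D^{r/2}_m$. The same holds for $z_i+H^m_k$, with $y_i$ and $z_i$ exchanged. By (5), and because $S^{**}$ is a weak\* homeomorphism extending $S$,
$$\theta_m\in K^{r/2}_m\cap S^{**}K^{r/2}_m .$$

**Step 6: let $m\to\infty$.** Since $\|\theta_m\|\le\|\theta\|$, the sequence $(\theta_m)$ has a weak\* cluster point $\theta'$. The weak\* compact sets $K^{r/2}_m$ and $S^{**}K^{r/2}_m$ decrease with $m$, so $\theta'$ lies in all of them. Then $\theta'\in A_{r/2}$, and $(S^{**})^{-1}\theta'\in\bigcap_mK^{r/2}_m=A_{r/2}$. So $\theta'\in A_{r/2}\cap S^{**}A_{r/2}$, and the claim is proved.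

**Step 7: conclude.** For $r=2^{-k}$ take $\theta\in A_r\cap S^{**}A_r$. Then $\|\theta-v\|\le\omega(r)$. Also $\theta=S^{**}\theta''$ with $\theta''\in A_r$, so $\|\theta-Sv\|=\|S^{**}(\theta''-v)\|\le\omega(r)$. Hence $\|Sv-v\|\le2\omega(2^{-k})\to0$, and $Sv=v$. $\square$

## A tree of relations: the group $c_0/\Gamma$ and Theorem A

The group $G_1=c_0/\Lambda$ does not have all the properties asked for in Theorem A. Elements of $\Lambda$ have integer coordinates, so $\pi(x)\mapsto e^{2\pi ix_1}$ is a well-defined nontrivial continuous character of $G_1$; it acts by rotations of the Rosenthal space $\mathbb R^2$, and its real part $\cos 2\pi x_1$ is a nonconstant tame function. Lemma 1 kills $\pi(e_1)$ but says nothing about $\pi(\frac12e_1)$. To kill $\frac12e_1$, make it congruent to infinitely many *new* basis vectors; do the same for all $2^{-j}e_1$; and then repeat this for every new basis vector. This is a tree.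

**Step 1: define the group.** Let $\mathbb N=\{1,2,\dots\}$, $Q_0=\{*\}$, $Q_{d+1}=Q_d\times\mathbb N\times\mathbb N$ and $Q=\bigsqcup_dQ_d$, a countable set. Elements of $Q_d$ have depth $d$, and the children of $\tau$ are the $(\tau,j,n)$ with $j,n\in\mathbb N$. Let $X=c_0(Q)\cong c_0$ with unit vectors $e_\tau$, and let $\Gamma\subset X$ be the subgroup generated by
$$\gamma_{(\tau,j,n)}=2^{-j}e_\tau-e_{(\tau,j,n)}\qquad(\tau\in Q,\ j,n\in\mathbb N).$$

**Step 2: check that the relations have not collapsed everything.** We show $\|\gamma\|\ge1$ for $0\ne\gamma\in\Gamma$. Write $\gamma=\sum_\sigma m_\sigma\gamma_\sigma$, a finite sum with $m_\sigma\in\mathbb Z$ not all $0$, and choose $\sigma$ of maximal depth with $m_\sigma\ne0$. The vector $e_\sigma$ occurs only in $\gamma_\sigma$, with coefficient $-1$, and in the $\gamma_{\sigma'}$ with $\sigma'$ a child of $\sigma$. For those children $m_{\sigma'}=0$ by maximality. So the $\sigma$-coordinate of $\gamma$ is $-m_\sigma$, and $\|\gamma\|\ge|m_\sigma|\ge1$.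

**Step 3: $G=X/\Gamma$ is a nontrivial abelian Polish group.** By Step 2, $\Gamma$ is discrete and closed. Let $\pi:X\to G$ be the quotient map and $d(\pi(x),\pi(y))=\inf_{\gamma\in\Gamma}\|x-y-\gamma\|$. This is an invariant metric, as $\Gamma$ is closed, and it induces the quotient topology, since the open $d$-ball about $\pi(x)$ is the image of the open ball of the same radius about $x$. If $\|x-y\|\le\frac12$, then for $\gamma\ne0$ we have $\|x-y-\gamma\|\ge1-\frac12\ge\|x-y\|$. Therefore
$$d(\pi(x),\pi(y))=\|x-y\|\qquad\text{whenever }\|x-y\|\le\tfrac12.\tag{6}$$
In particular $\pi(x)\neq0$ if $0<\|x\|\le\frac12$, so $G$ is nontrivial. It is separable because $X$ is. It is complete: the terms of a $d$-Cauchy sequence from some index on lie at distance less than $\frac14$ from one of them, $\pi(x)$. Lift them to points at distance less than $\frac14$ from $x$. The lifts are at mutual distances less than $\frac12$, so by (6) they form a Cauchy sequence in $X$, and the image of its limit is the limit we need.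

**Step 4: every Rosenthal representation is trivial.** Let $V$ be Rosenthal, $h:G\to Is(V)$ a continuous homomorphism, and $T=h\circ\pi$. Fix $\tau\in Q$ and $j\in\mathbb N$. The map $\iota:c_0\to X$, $\iota(x)=\sum_nx_ne_{(\tau,j,n)}$, is a linear isometric embedding, so $T\circ\iota$ is a continuous homomorphism $c_0\to Is(V)$. As $\gamma_{(\tau,j,n)}\in\Gamma$, we have $\pi(e_{(\tau,j,n)})=\pi(2^{-j}e_\tau)$ for every $n$, hence
$$T_{\iota(e_n)}=h(\pi(2^{-j}e_\tau))=T_{2^{-j}e_\tau}$$
does not depend on $n$. Lemma 1 gives $T_{2^{-j}e_\tau}=I$. The vectors $2^{-j}e_\tau$ generate the group of all finitely supported vectors with dyadic coordinates, which is dense in $X$. Since $T$ is continuous and $Is(V)$ is Hausdorff, $T\equiv I$, so $h$ is trivial.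

**Step 5: draw the conclusions.** If $f\in Tame(G)$, then $f(g)=\psi(h(g)v)$ for a representation as in Step 4, so $f\equiv\psi(v)$. Thus $Tame(G)$ consists of constants. It generates the indiscrete topology, which is not the topology of the nontrivial Hausdorff group $G$. No continuous homomorphism $G\to Is(V)$ with $V$ Rosenthal is injective, so $G$ is not Rosenthal representable. This proves Theorem A. $\blacksquare$

By (6), $G$ is locally isometric to $c_0$, which is Rosenthal representable by Theorem B(2). So Rosenthal representability is not a local property, and it is not preserved by quotients by discrete subgroups.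

## Tame functions on $c_0$ do not see spheres: Theorem B(1)

In the representation on $c(L_2(\mathbb R))$ the points $Re_n$ already tend to $0$ for all coefficients. For an arbitrary representation we use the common shift again, with one change: $H$ contains only the vectors that we want to shrink, and the points of the sphere are carried along.

**Step 1: put finitely many tame functions into one representation.** Let $f_1,\dots,f_l\in Tame(c_0)$ and $\varepsilon,R>0$. We must find $z$ with $\|z\|=R$ and $|f_q(z)-f_q(0)|<\varepsilon$ for all $q$. Passing to real and imaginary parts (more functions and a smaller $\varepsilon$), assume $f_q(x)=\psi_q(T^q_xv_q)$ with real Rosenthal spaces $V_q$. Let $V=\bigoplus_qV_q$ be the finite $\ell_2$-sum, $T=\bigoplus_qT^q$, $v=(v_q)_q$. Bounded sequences in $V$ have weakly Cauchy subsequences (take subsequences coordinate by coordinate), so $V$ is Rosenthal. Regard $\psi_q$ as a functional on $V$ through the $q$-th coordinate; its norm does not change, and $f_q(x)=\psi_q(T_xv)$. If $v=0$, all $f_q$ vanish and there is nothing to prove. Otherwise replace $V$ by the closed linear span of the orbit of $v$,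 as in Step 1 of Lemma 1, so that $V\ne0$ is separable Rosenthal. Define $\omega$, $K^r_m$, $A_r$ as there, and put
$$Z_m=\{z\in c_{00}:\ \|z\|=R,\ \operatorname{supp}z\subset(m,\infty)\},\quad L_m=\overline{\{T_zv:z\in Z_m\}}^{w*},\quad Z=\bigcap_mL_m .$$

We claim that $A_r\cap Z\ne\emptyset$ for $r=2^{-k}R$, $k\ge0$.

**Step 2: start at $r=R$.** For $n>m$ we have $Re_n\in D^R_m\cap Z_m$, so every weak\* cluster point of $(T_{Re_n}v)_n$ lies in $A_R\cap Z$.

**Step 3: halve one side and keep the other on the sphere.** Let $\theta\in A_r\cap Z$ with $r\le R$. By Lemma 2, applied to the sets $\{T_yv:y\in D^r_m\}$ and to the sets $\{T_zv:z\in Z_m\}$, there are $y_i\in D^r_i$ and $z_i\in Z_i$ with $T_{y_i}v\to\theta$ and $T_{z_i}v\to\theta$ weak\*. After passing to subsequences, all the supports are pairwise disjoint. For $k>m$ let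
$$H^m_k=-\tfrac12\sum_{m<i\le k}y_i ,$$
let $u_m$ be the operator of Lemma 3 and $\theta_m=\theta\circ u_m$. For $m<i\le k$,
$$y_i+H^m_k=\tfrac12y_i-\tfrac12\sum_{m<j\le k,\ j\ne i}y_j\in D^{r/2}_m .$$
Moreover $z_i$ and $H^m_k$ have disjoint supports in $(m,\infty)$, $\|z_i\|=R$ and $\|H^m_k\|\le r/2\le R$; so $\|z_i+H^m_k\|=R$ and $z_i+H^m_k\in Z_m$. Lemma 3 with $p_i=T_{y_i}v$ and with $p_i=T_{z_i}v$ gives $\theta_m\in K^{r/2}_m\cap L_m$. These weak\* compact sets decrease with $m$, and $\|\theta_m\|\le\|\theta\|$, so a weak\* cluster point of $(\theta_m)$ exists and lies in $A_{r/2}\cap Z$. The claim is proved.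

**Step 4: find the point of the sphere.** Choose $k$ with $\omega(2^{-k}R)\max_q\|\psi_q\|<\varepsilon/2$ and $\theta\in A_{2^{-k}R}\cap Z$. Since $\|\theta-v\|\le\omega(2^{-k}R)$, we have $|\theta(\psi_q)-\psi_q(v)|<\varepsilon/2$ for all $q$. Since $\theta\in L_0$, there is $z$ with $\|z\|=R$ and $|\psi_q(T_zv)-\theta(\psi_q)|<\varepsilon/2$ for all $q$. Hence $|f_q(z)-f_q(0)|<\varepsilon$ for all $q$.

So $0$ is in the closure of $\{\|z\|=R\}$ for the topology generated by $Tame(c_0)$. This sphere is norm closed and does not contain $0$, so $Tame(c_0)$ does not determine the topology. Together with the representation of the first section, Theorem B is proved. $\blacksquare$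

By Theorem B, "Rosenthal representable" does not imply "$Tame$ determines the topology"; Theorem A refutes both properties at once, with $Tame(G)$ trivial, inside the class of abelian Polish groups.

## Groups that contain $G$: Corollary C

Two notions for part 2. A topological group is *minimal* if it has no strictly coarser Hausdorff group topology (compact groups, for example), and *Roelcke precompact* if for every neighborhood $U$ of the identity there is a finite set $F$ with $UFU$ equal to the whole group (again compact groups are an example). It is *topologically simple* if its only closed normal subgroups are the trivial one and the whole group; $\mathbb Z/p$ with $p$ prime is an example. Further, $\mathbb U$ is the Urysohn universal metric space, $\mathbb U_1$ its version of diameter $1$, and isometry groups of metric spaces carry the topology of pointwise convergence.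

**Part 1: restrict to $G$.** Let $K$ contain a topological copy of $G$. A topological embedding of $K$ into $Is(V)$ with $V$ Rosenthal would restrict to one of $G$, contradicting Theorem A. Restrictions to $G$ of functions in $Tame(K)$ are coefficients of Rosenthal representations of $G$, hence constant. If $Tame(K)$ determined the topology of $K$, then these constants would generate the subspace topology of $G$, which would be indiscrete; this is absurd. The groups $\mathrm{Homeo}([0,1]^{\mathbb N})$ and $Is(\mathbb U)$ contain every Polish group (Uspenskij, 1986 and 1990), in particular $G$.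

**Part 2: use simplicity.** Let $K$ be topologically simple and contain a topological copy of $G$. If $h:K\to Is(V)$ is a continuous homomorphism with $V$ Rosenthal, then $\ker h$ is a closed normal subgroup, and by Theorem A it contains $G\ne\{1\}$. So $\ker h=K$. Thus every coefficient $\psi(h(g)v)$ equals $\psi(v)$, and $Tame(K)=\{\text{constants}\}$.

By Uspenskij (*On subgroups of minimal topological groups*, Topology Appl. 155 (2008)), every topological group embeds in a minimal, topologically simple, Roelcke precompact group. Given a topological group $H$, apply this to $H\times G$: the resulting group $K$ contains both $H$ and $G$, so $Tame(K)=\{\text{constants}\}$. By the same author $Is(\mathbb U_1)$ is topologically simple and contains every Polish group, so the argument also applies to $K=Is(\mathbb U_1)$. $\blacksquare$
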